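# Müntz approximation on compact sets of measure zero

## Dense Müntz spaces with a convergent reciprocal sum

Write $|E|$ for the Lebesgue measure of $E\subset\mathbb R$, and $C(A)$ for the continuous functions on a compact set $A$ with the uniform norm $\|\cdot\|$. The scalars may be real or complex. Here is the theorem of this lecture, with the consequence that motivates it.

**Theorem 1.** Let $A\subset[0,\infty)$ be nonempty and compact with $|A|=0$. Let $\Gamma=\{\gamma_1<\gamma_2<\cdots\}\subset(0,\infty)$ with $\gamma_j\to\infty$ and $\sum_j 1/\gamma_j=\infty$ (for example $\Gamma=\mathbb N$), and let $0<\varepsilon_0\le 1$. Then there is an infinite subset $\{\lambda_1<\lambda_2<\cdots\}\subset\Gamma$ with $\sum_j 1/\lambda_j\le\varepsilon_0$ such that $\operatorname{span}\{1,x^{\lambda_1},x^{\lambda_2},\dots\}$ is dense in $C(A)$.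

**Corollary 2.** The middle-third Cantor set $\mathcal C$ has positive logarithmic capacity, and there are integers $0=\lambda_0<\lambda_1<\lambda_2<\cdots$ with $\sum_{j\ge1}1/\lambda_j\le1$ such that $\operatorname{span}\{x^{\lambda_j}\}_{j\ge0}$ is dense in $C(\mathcal C)$.

Now we unpack this. Let $\Lambda=(\lambda_j)_{j\ge0}$ be a sequence of real numbers with $0=\lambda_0<\lambda_1<\lambda_2<\cdots$ and $\lambda_j\to\infty$. The classical Müntz theorem says that $\operatorname{span}\{x^{\lambda_0},x^{\lambda_1},\dots\}$ is dense in $C[0,1]$ if and only if
$$\sum_{j=1}^\infty\frac1{\lambda_j}=\infty.\tag{1}$$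
For instance, the powers $x^{5j}$ span a dense subspace of $C[0,1]$, and the powers $x^{j^2}$ do not.

**Definition.** For a compact set $A\subset[0,\infty)$ we say that *Müntz's theorem holds on $A$* if, for every such $\Lambda$, $\operatorname{span}\{x^{\lambda_j}\}_{j\ge0}$ is dense in $C(A)$ if and only if (1) holds.

One half of this never fails. Suppose $A\subset[0,b]$ with $b>0$ and (1) holds. A function in $C(A)$ extends to $C[0,b]$ by Tietze's theorem, and the classical theorem, rescaled from $[0,1]$ to $[0,b]$, approximates the extension. So the only question is whether (1) is *necessary* on $A$, and to show that Müntz's theorem fails on $A$ it is enough to produce *one* sequence $\Lambda$ with $\sum 1/\lambda_j<\infty$ and a dense span. Theorem 1 produces such a sequence for every nonempty null compact set, with reciprocal sum as small as we like, and with exponents taken from any prescribed $\Gamma$ with divergent reciprocal sum.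

The question behind the lecture is posed in "George Lorentz and inequalities in approximation": does Müntz's theorem hold on every compact $A\subset[0,\infty)$ of positive logarithmic capacity? Let us recall the notion.

**Definition.** The *logarithmic energy* of a Borel probability measure $\mu$ on a compact set $A$ is $\iint\log\frac1{|x-y|}\,d\mu(x)\,d\mu(y)\in(-\infty,\infty]$. The set $A$ has *positive logarithmic capacity* if some probability measure on $A$ has finite energy.

Two examples. Lebesgue measure on $[0,1]$ has energy $2\int_0^1(1-u)\log\frac1u\,du=2\left(1-\frac14\right)=\frac32$, so $[0,1]$ has positive capacity. A countable compact set has capacity zero: a probability measure on it has an atom $a$, and the pair $(a,a)$ contributes $+\infty$ to the energy. Positive capacity is thus a way to say "not too small". The Cantor set has positive capacity and measure zero, so Corollary 2 answers the question: **No**.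

A convention on scalars. We construct approximants with complex coefficients. If $f$ is real and $g=\sum c_kx^{\lambda_k}$, then $\operatorname{Re}g=\sum(\operatorname{Re}c_k)x^{\lambda_k}$ on $[0,\infty)$ and $|f-\operatorname{Re}g|\le|f-g|$. So the real case follows from the complex one.

## Sequences decreasing to zero, where every $\Lambda$ works

Let us try the smallest sets. Take $A=\{0\}\cup\{x_1>x_2>\cdots\}$ with $x_k\to0$ and all $x_k>0$, and let $\Lambda$ be *any* sequence as above, say $\lambda_j=2^j$ for $j\ge1$. By the Hahn–Banach theorem, the span is dense if the only measure on $A$ that annihilates it is zero. A complex measure on $A$ has masses $a_k$ at $x_k$ and $a_\infty$ at $0$, with $\sum|a_k|<\infty$. Suppose it annihilates all $x^{\lambda_j}$. Then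
$$a_\infty+\sum_k a_k=0,\qquad \sum_k a_kx_k^{\lambda_j}=0\quad(j\ge1).$$
If some $a_k$ is nonzero, let $k$ be the smallest such index and divide the second relation by $x_k^{\lambda_j}$:
$$a_k+\sum_{l>k}a_l\left(\frac{x_l}{x_k}\right)^{\lambda_j}=0\qquad(j\ge1).$$
Each ratio is less than $1$ and $\lambda_j\to\infty$, so by dominated convergence the sum tends to $0$. Hence $a_k=0$, a contradiction. So all $a_k$ vanish, and then $a_\infty=0$. The span is dense for every $\Lambda$. The same proof works for nonempty finite sets, with or without the point $0$.

So Müntz's theorem fails on these sets. But they are countable and have capacity zero, so they do not settle the question. The argument peels off the largest point of the support, because high powers see that point first. On a set like $\mathcal C$ it stops at the very first step: a measure on $\mathcal C$ need not have a largest point of the support that carries mass and is separated from the rest.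

## A lacunary sequence that fails on the Cantor set

One might hope that this is only a defect of the argument, and that any sparse $\Lambda$ still works on $\mathcal C$. It does not. Take $\lambda_0=0$ and $\lambda_i=3^{8i}$ for $i\ge1$. We check that the span is not dense in $C(\mathcal C)$.

The points $1-3^{-m}$, $m\ge1$, belong to $\mathcal C$, as left endpoints of the last interval of level $m$. Put $t_m=-\log(1-3^{-m})$. From $u\le-\log(1-u)\le\frac u{1-u}$ we get $3^{-m}\le t_m\le\frac32\,3^{-m}$. Let $p(x)=\sum_{i=0}^Nc_ix^{\lambda_i}$, let $C=\max|c_i|$, let $s_j=c_0+\dots+c_j$, and look at $p$ at the point $e^{-t}=1-3^{-m}$ with $m=8j+4$ and $t=t_m$, which lies between the scales of $\lambda_j$ and $\lambda_{j+1}$. Then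
$$|p(e^{-t})-s_j|\le C\Big(\sum_{1\le i\le j}(1-e^{-\lambda_it})+\sum_{i>j}e^{-\lambda_it}\Big).$$
In the first sum, $1-e^{-\lambda_it}\le\lambda_it\le\frac32\,3^{-4-8(j-i)}$, so the sum is less than $0.02$. In the second, $\lambda_it\ge3^{8(i-j)-4}\ge81(i-j)$, so the sum is less than $0.01$. Hence $|s_j|\le\|p\|+C/8$ for $0\le j\le N$. Since $c_0=s_0$ and $c_j=s_j-s_{j-1}$, this gives $C\le2\|p\|+C/4$, that is, $C\le\frac83\|p\|$. The coefficients are controlled by the norm on $\mathcal C$. Now
$$|p(1/3)-p(0)|\le C\sum_{i\ge1}3^{-\lambda_i}\le\frac{\|p\|}{100}.$$
Take $f(x)=\min(3x,1)$, so $f(0)=0$ and $f(1/3)=1$. If $\|f-p\|\le\frac14$ on $\mathcal C$, then $\|p\|\le\frac54$, so $|p(1/3)-p(0)|\le\frac1{80}$; but also $|p(1/3)-p(0)|\ge1-\frac24=\frac12$. This is a contradiction, so $f$ has distance at least $\frac14$ from the span.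

The lesson is that on the Cantor set $\Lambda$ has to be *fitted to the set*: we need clusters of exponents, arranged according to the geometry of $A$, and with small total reciprocal sum.

## Exponential sums in $t=-\log x$ and the price of one block

Suppose $A\subset[0,1]$. Put $x=e^{-t}$ and $T=\{t\ge0:e^{-t}\in A\}$. Then $x^\gamma=e^{-\gamma t}$, and the point $x=0$ goes to $t=\infty$. Large exponents see what happens near the left end of $T$ and are negligible farther to the right. Another feature of this coordinate will be used constantly: translation costs nothing, because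
$$e^{-\gamma(t-p)}=e^{\gamma p}\,e^{-\gamma t}\tag{2}$$
is a constant multiple of $e^{-\gamma t}$.

If $A$ is null then so is $T$, and any bounded piece of $T$ is covered by finitely many disjoint intervals ("blocks") of tiny total length. To approximate continuous functions it is enough to approximate, on $T$, the indicator function of each block. So we ask: how much reciprocal sum does a block cost? The answer, which is the analytic core of the lecture, is half of its length.

**Lemma 3.** Let $S>0$ and let $f\in C[0,\infty)$ with $f=0$ on $[2S,\infty)$. For every $\varepsilon>0$ there is $L>0$ such that for every finite $F\subset(L,\infty)$ with $\sum_{\gamma\in F}1/\gamma\ge S$ there is $g\in\operatorname{span}_{\mathbb C}\{e^{-\gamma t}:\gamma\in F\}$ with $\sup_{t\ge0}|f(t)-g(t)|<\varepsilon$.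

For example, $F=\{L+1,\dots,N\}$ with $L$ an integer has $\sum_F1/\gamma\ge\log\frac{N+1}{L+1}$. So the lemma applies as soon as $N+1\ge e^S(L+1)$, with $L$ large. In the variable $x$ it says that polynomials of degree at most $N$ divisible by $x^{L+1}$ approximate, uniformly on $[0,1]$, a given continuous function that vanishes on $[0,e^{-2S}]$.

Two points in the statement matter later. The threshold $L$ may depend on $f$ and $\varepsilon$ in any way, but the required sum $S$ depends only on the *support* of $f$, not on its size nor on $\varepsilon$. And any larger $L$ also works, so for finitely many functions one common $L$ can be used.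

**The direct use of the lemma, and where it stops.** Let the blocks be $I_1,\dots,I_n$ from left to right, $I_i=[p_i,q_i]$. If we approximate $1_{I_i}$ on $[0,\infty)$ directly, Lemma 3 asks for $2S>q_i$: we pay for the whole distance from $0$, not for the length of $I_i$. Translation (2) looks like a remedy. Apply the lemma in the variable $s=t-p_i$ to a function that is $1$ on $[0,q_i-p_i]$ and $0$ beyond a slightly larger $w_i$. This costs only about $w_i/2$, and gives a good approximation on $t\ge p_i$. But for $t<p_i$ the lemma says nothing, and the approximant can be enormous there: already for a one-point block, $e^{-\gamma(t-p_i)}$ equals $e^{\gamma p_i}$ at $t=0$. The blocks to the left of $p_i$ are spoiled.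

**Going from right to left.** Look at two points, $T=\{0,1\}$. To get a function close to $1$ at $t=1$ and $0$ at $t=0$, start with $e^{-\gamma(t-1)}$. It is right at $t=1$ and has the bad value $e^\gamma$ at $t=0$. Now take $\gamma'>\gamma$ and correct:
$$e^{-\gamma(t-1)}-e^{\gamma}e^{-\gamma't}.$$
At $t=0$ this is $0$; at $t=1$ it is $1-e^{\gamma-\gamma'}$, close to $1$ if $\gamma'$ is much larger than $\gamma$. However large the mistake on the left is, a *still larger* exponent removes it without disturbing the right. Lemma 3 lets us do the same with blocks: we treat the blocks from right to left, and the mistake made so far on a block, multiplied by a cut-off, is just one more function supported on an interval of length $w_i$. Its size affects only $L$, so correcting it costs $w_i/2$, independently of how bad it is. The total cost is about half the total length of the blocks, which is as small as we wish because $|T|=0$.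

It remains to carry this out. We prove Lemma 3, then the statement about blocks, and then put together infinitely many scales.

## Annihilating measures are pushed beyond $2S$

Here is the idea of the proof of Lemma 3. A measure that annihilates $e^{-\gamma t}$ for $\gamma\in F$ has a Laplace transform vanishing on $F$, hence dominated by the product of the factors $\frac{\gamma-z}{\gamma+z}$. When all $\gamma$ are large, $\log\frac{\gamma-z}{\gamma+z}\approx-\frac{2z}\gamma$, so the product resembles $e^{-2z\sum1/\gamma}$, and decay like $e^{-2S\operatorname{Re}z}$ of a Laplace transform means that the measure lives on $[2S,\infty)$, where $f=0$.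

*Proof of Lemma 3.* Let $X=C_0([0,\infty))$ be the complex Banach space of continuous functions on $[0,\infty)$ that vanish at infinity. By the Riesz theorem its dual is the space of complex Borel measures on $[0,\infty)$ with the total variation norm. Note that $f\in X$. Put $c=2S$.

**Step 1: extract a limit measure from a failure.** The purpose is to replace the quantitative statement by one about a single measure. Suppose the lemma fails for some $\varepsilon>0$. Then for each $m\in\mathbb N$ the choice $L=m$ is bad: there is a finite $F_m\subset(m,\infty)$ with $\sum_{F_m}1/\gamma\ge S$ such that $f$ has distance at least $\varepsilon$ in $X$ from $\operatorname{span}\{e^{-\gamma t}\}_{\gamma\in F_m}$. By the Hahn–Banach theorem there are measures $\nu_m$ with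
$$\|\nu_m\|\le1,\qquad\int e^{-\gamma t}\,d\nu_m(t)=0\ (\gamma\in F_m),\qquad\Big|\int f\,d\nu_m\Big|\ge\varepsilon.$$
Since $X$ is separable, bounded sequences in its dual have weak* convergent subsequences. Pass to a subsequence along which $\nu_m\to\nu$ weak*. Then $\|\nu\|\le1$, and $|\int f\,d\nu|\ge\varepsilon$ because $f\in X$. We shall show that $\int f\,d\nu=0$.

**Step 2: divide out the zeros.** The purpose is to bound the Laplace transform of $\nu_m$ by a product that we can compute. Put
$$V_m(z)=\int e^{-zt}\,d\nu_m(t),\qquad V(z)=\int e^{-zt}\,d\nu(t),\qquad B_m(z)=\prod_{\gamma\in F_m}\frac{\gamma-z}{\gamma+z}.$$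
For $\operatorname{Re}z\ge0$ we have $|e^{-zt}|\le1$. Hence $V_m$ and $V$ are bounded by $1$ and continuous on $\operatorname{Re}z\ge0$ (dominated convergence), and analytic in $\operatorname{Re}z>0$. In the closed half-plane, the zeros of $B_m$ are simple and are exactly the points of $F_m$, and $V_m$ vanishes at these points. So $Q_m=V_m/B_m$ has removable singularities: it is analytic in $\operatorname{Re}z>0$ and continuous on $\operatorname{Re}z\ge0$.

On the imaginary axis $|\gamma-z|=|\gamma+z|$, so $|B_m|=1$ and $|Q_m|\le1$. Since $B_m$ is a *finite* product, $|B_m(z)|\to1$ as $|z|\to\infty$. Hence for each $\delta>0$ and all large $R$ we have $|Q_m|\le1+\delta$ on the arc $\{|z|=R,\ \operatorname{Re}z\ge0\}$. By the maximum principle, $|Q_m|\le1+\delta$ on the half-disc $\{|z|<R,\ \operatorname{Re}z>0\}$. Let $R\to\infty$ and then $\delta\to0$: we obtain $|V_m|\le|B_m|$ on $\operatorname{Re}z\ge0$.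

**Step 3: pass to the limit.** The purpose is to obtain exponential decay of $V$ with the exact rate $c=2S$. Let $\operatorname{Re}z>0$ and $\gamma\in F_m$, so $\gamma>m$. From $|\gamma-z|^2=|\gamma+z|^2-4\gamma\operatorname{Re}z$, from $1-u\le e^{-u}$, and from $|\gamma+z|\le\gamma+|z|\le\gamma(1+|z|/m)$ we get
$$\left|\frac{\gamma-z}{\gamma+z}\right|^2=1-\frac{4\gamma\operatorname{Re}z}{|\gamma+z|^2}\le\exp\left(-\frac{4\operatorname{Re}z}{\gamma\,(1+|z|/m)^2}\right).$$
Take square roots and multiply over $F_m$. Since $\sum_{F_m}1/\gamma\ge S$,
$$|V_m(z)|\le|B_m(z)|\le\exp\left(-\frac{2S\operatorname{Re}z}{(1+|z|/m)^2}\right).$$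
For fixed $z$ with $\operatorname{Re}z>0$ the function $t\mapsto e^{-zt}$ belongs to $X$, so $V_m(z)\to V(z)$ along the subsequence. Therefore
$$|V(z)|\le e^{-c\operatorname{Re}z}\qquad(\operatorname{Re}z\ge0),\tag{3}$$
where for $\operatorname{Re}z=0$ the bound is just $\|\nu\|\le1$.

**Step 4: the part of $\nu$ on $[0,c)$ has zero transform.** The purpose is to turn the decay (3) into information on where $\nu$ lives. Let $\sigma=\nu|_{[0,c)}$ and $\tau=\nu|_{[c,\infty)}$, with Laplace transforms $V_\sigma$ and $V_\tau$. Consider
$$G(z)=e^{cz}V_\sigma(z)=\int_{[0,c)}e^{z(c-t)}\,d\nu(t).$$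
It is entire, because the integration is over a bounded set. We bound it on two half-planes.

On $\operatorname{Re}z\ge0$ we have $|V_\tau(z)|\le e^{-c\operatorname{Re}z}\|\tau\|\le e^{-c\operatorname{Re}z}$, since $t\ge c$ there. With $V_\sigma=V-V_\tau$ and (3) this gives $|G(z)|\le e^{c\operatorname{Re}z}\cdot2e^{-c\operatorname{Re}z}=2$. On $\operatorname{Re}z\le0$ we have $|e^{z(c-t)}|\le1$ for $t<c$, so $|G(z)|\le\|\sigma\|\le1$.

So $G$ is a bounded entire function, and it is constant by Liouville's theorem. For real $x\to-\infty$ we have $e^{x(c-t)}\to0$ for every $t\in[0,c)$, and dominated convergence gives $G(x)\to0$. Hence $G\equiv0$, and $V_\sigma\equiv0$.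

**Step 5: conclude that $\int f\,d\nu=0$.** This contradicts Step 1. The function $V_\sigma$ is entire, and $V_\sigma^{(k)}(0)=(-1)^k\int t^k\,d\sigma(t)$. So all moments of $\sigma$ vanish, and $\sigma$ annihilates all polynomials. By Weierstrass' theorem $f$ is a uniform limit of polynomials on $[0,c]$, so $\int f\,d\sigma=0$. (The same argument with any continuous function in place of $f$ shows $\sigma=0$.) Since $f=0$ on $[c,\infty)$, we get $\int f\,d\nu=\int f\,d\sigma+\int f\,d\tau=0$. This contradicts $|\int f\,d\nu|\ge\varepsilon$. $\blacksquare$

## Indicator functions of blocks, from right to left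

We start the proof of Theorem 1 with the reductions. Choose $b>0$ with $A\subset[0,b]$. Replacing $A$ by $A/b$ multiplies each $x^\lambda$ by a positive constant, which does not change spans. So assume $A\subset[0,1]$. If $A=\{0\}$, constants suffice, and any infinite subset of $\Gamma$ with reciprocal sum at most $\varepsilon_0$ will do (one exists because $\gamma_j\to\infty$). So assume $A\setminus\{0\}\ne\emptyset$ and let
$$T=\{t\ge0:\ e^{-t}\in A\}\neq\emptyset.$$
$T$ is closed, as the preimage of $A$ under a continuous map. It has measure zero: for each $r>0$, $T\cap[0,r]$ is the image of the null set $A\cap[e^{-r},1]$ under $-\log$, which is Lipschitz on $[e^{-r},1]$.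

**Claim 4.** Let $c>0$ with $c\notin T$ and $T\cap[0,c]\ne\emptyset$, and let $\eta>0$. There are closed intervals $I_i=[p_i,q_i]$, $1\le i\le n$, possibly degenerate, with
$$p_1\le q_1<p_2\le q_2<\dots<p_n\le q_n<c,\qquad p_i,q_i\in T,\qquad T\cap[0,c]\subset\bigcup_iI_i,\qquad\sum_i|I_i|<\eta,$$
such that for all $M,\varepsilon>0$ there are a finite nonempty $F\subset\Gamma\cap(M,\infty)$ with $\sum_{\gamma\in F}1/\gamma\le2\eta$ and functions $h_1,\dots,h_n\in\operatorname{span}_{\mathbb C}\{e^{-\gamma t}:\gamma\in F\}$ with
$$|h_j(t)-1_{I_j}(t)|\le\varepsilon\qquad\text{for all }t\in T,\ 1\le j\le n.$$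

Note the order of the quantifiers: the intervals, and hence their number $n$, are fixed before $M$ and $\varepsilon$ are chosen. Later we shall take $\varepsilon$ depending on $n$. Note also that the estimate holds on all of $T$, including the part beyond $c$, where the indicators are zero.

*Proof of Claim 4.*

**Step 1: choose the blocks.** The purpose is to cover $T\cap[0,c]$ by short intervals with endpoints in $T$. Since $c\notin T$, the set $K=T\cap[0,c]=T\cap[0,c)$ is compact, null, and contained in $(-\infty,c)$. Cover it by an open subset of $(-\infty,c)$ of measure less than $\eta$, and by compactness keep only finitely many of the component intervals of this open set. Their union $U$ contains $K$, and $|U|<\eta$. Let $J$ be a component of $U$ that meets $K$. The set $K\cap J$ is $K$ minus the other components, which are open, so it is compact. Take $[\min(K\cap J),\max(K\cap J)]\subset J$ as one of the $I_i$, and number these intervals from left to right. They are disjoint because the components are, the sum of their lengths is at most $|U|<\eta$, their endpoints lie in $T$, and they cover $K$. Moreover $p_1=\min K=\min T$.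

**Step 2: gaps and cut-offs.** The purpose is to describe $T$ to the right of $p_i$ and to leave a little room after each block. Let $p_{n+1}=\min(T\cap[c,\infty))$, or $p_{n+1}=+\infty$ if this set is empty. Then $p_{n+1}\ge c>q_n$. There are no points of $T$ strictly between $q_i$ and $p_{i+1}$: every point of $T$ below $c$ lies in some $I_j$, and no point of $T$ lies in $[c,p_{n+1})$. So
$$T\cap[p_i,\infty)=(T\cap I_i)\cup(T\cap[p_{i+1},\infty))\qquad(1\le i\le n),\tag{4}$$
where the last set is empty if $p_{i+1}=+\infty$. Since $q_i<p_{i+1}$ and $\sum|I_i|<\eta$, we can choose numbers $w_i>|I_i|$, slightly larger than $|I_i|$, with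
$$p_i+w_i<p_{i+1}\quad(1\le i\le n),\qquad\sum_iw_i<2\eta.$$
In particular $w_i>0$ even if $I_i$ is a single point. Choose $\varphi_i\in C[0,\infty)$ with $0\le\varphi_i\le1$, $\varphi_i=1$ on $[0,q_i-p_i]$, and $\varphi_i=0$ on $[w_i,\infty)$.

**Step 3: what the induction constructs.** The purpose of this step is to fix the statement that passes from block $i+1$ to block $i$. Let $M,\varepsilon>0$. We construct finite nonempty sets $F_n,F_{n-1},\dots,F_1\subset\Gamma\cap(M,\infty)$, in this order, with $\min F_i>\max F_{i+1}$ and $\sum_{F_i}1/\gamma\le w_i$. After the step with index $i$ we have functions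
$$h_j^{(i)}\in\operatorname{span}_{\mathbb C}\{e^{-\gamma t}:\gamma\in F_i\cup\dots\cup F_n\}\qquad(i\le j\le n)$$
such that
$$\big|h_j^{(i)}-1_{I_j}\big|\le\frac{(n-i+1)\,\varepsilon}{n}\qquad\text{on }T\cap[p_i,\infty).\tag{5}$$
Nothing is required to the left of $p_i$; there $h_j^{(i)}$ may be huge.

**Step 4: the step with index $i$.** The purpose is to create an approximate indicator of $I_i$, and at the same time to remove from $I_i$ whatever the functions made so far do there. Suppose the steps $n,\dots,i+1$ are done (none, if $i=n$). Consider the functions of $s\ge0$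
$$f_i(s)=\varphi_i(s),\qquad f_j(s)=h_j^{(i+1)}(p_i+s)\,\varphi_i(s)\quad(i<j\le n).$$
They are finitely many, already determined, continuous, and zero on $[w_i,\infty)$. Apply Lemma 3 to each of them with $2S=w_i$ and with tolerance $\varepsilon/n$ in place of $\varepsilon$. Let $L$ be the largest of the resulting thresholds, enlarged so that also $L>M$, $L>2/w_i$, and $L$ exceeds all elements of $F_{i+1},\dots,F_n$.

Let $F_i$ consist of consecutive elements of $\Gamma\cap(L,\infty)$, starting with the smallest and stopping as soon as $\sum_{F_i}1/\gamma\ge w_i/2$. We do stop, because $\sum1/\gamma_j=\infty$. Before the last element was added, the sum was less than $w_i/2$, and the last element contributes less than $1/L<w_i/2$. Hence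
$$\frac{w_i}2\le\sum_{\gamma\in F_i}\frac1\gamma\le\frac{w_i}2+\frac1L\le w_i.$$
By Lemma 3 there are functions in $\operatorname{span}_{\mathbb C}\{e^{-\gamma s}\}_{\gamma\in F_i}$ within $\varepsilon/n$ of $f_j(s)$ for all $s\ge0$, one for each $j$ with $i\le j\le n$. Substitute $s=t-p_i$ and use (2): we obtain $g_j\in\operatorname{span}_{\mathbb C}\{e^{-\gamma t}\}_{\gamma\in F_i}$ with
$$|g_j(t)-f_j(t-p_i)|\le\frac\varepsilon n\qquad(t\ge p_i,\ i\le j\le n).\tag{6}$$
Put
$$h_i^{(i)}=g_i,\qquad h_j^{(i)}=h_j^{(i+1)}-g_j\quad(i<j\le n).$$

**Step 5: check (5).** The purpose is to see that the correction acts on $I_i$ and leaves the right untouched. By (4) there are two parts of $T\cap[p_i,\infty)$.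

*On $T\cap I_i$.* Here $0\le t-p_i\le q_i-p_i$, so $\varphi_i(t-p_i)=1$. Thus (6) with $j=i$ gives $|h_i^{(i)}-1|\le\varepsilon/n$. For $j>i$ we have $f_j(t-p_i)=h_j^{(i+1)}(t)$, so (6) says $|h_j^{(i)}(t)|\le\varepsilon/n$, and $1_{I_j}(t)=0$. Both errors are at most $(n-i+1)\varepsilon/n$.

*On $T\cap[p_{i+1},\infty)$.* Here $t-p_i\ge p_{i+1}-p_i>w_i$, so $\varphi_i(t-p_i)=0$ and all $f_j(t-p_i)=0$. By (6), $|g_j(t)|\le\varepsilon/n$ for $i\le j\le n$. So $|h_i^{(i)}(t)|\le\varepsilon/n$, and $1_{I_i}(t)=0$. For $j>i$ we use (5) for $i+1$:
$$\big|h_j^{(i)}-1_{I_j}\big|\le\big|h_j^{(i+1)}-1_{I_j}\big|+|g_j|\le\frac{(n-i)\varepsilon}n+\frac\varepsilon n=\frac{(n-i+1)\varepsilon}n.$$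
This proves (5) for $i$. (For $i=n$ only the function $h_n^{(n)}=g_n$ occurs.)

**Step 6: the end of the induction.** The purpose is to read off the claim. After the step with index $1$ put $h_j=h_j^{(1)}$ and $F=F_1\cup\dots\cup F_n$. Since $p_1=\min T$, the set $T\cap[p_1,\infty)$ is all of $T$, and (5) with $i=1$ gives an error of at most $\varepsilon$ there. Finally $\sum_F1/\gamma\le\sum_iw_i\le2\eta$. $\square$

## Infinitely many scales and the proof of Theorem 1

Claim 4 handles one scale: blocks of total length less than $\eta$ in a bounded window $[0,c]$. To approximate every continuous function with arbitrary precision we use a sequence of scales, with $\eta_k\to0$ and windows $c_k\to\infty$. Each scale uses its own finite set of exponents, and the reciprocal sums are summable.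

*Proof of Theorem 1.*

**Step 1: build the exponents.** The purpose is to define $\Lambda$ and to bound its reciprocal sum. Fix an integer $k_0\ge1$ with $T\cap[0,k_0]\ne\emptyset$. For $k=k_0,k_0+1,\dots$ choose
$$c_k\in[k,k+1]\setminus T,\qquad\eta_k=2^{-k-2}\varepsilon_0.$$
Such $c_k$ exists because $|T|=0$. Apply Claim 4 with $c=c_k$ and $\eta=\eta_k$. It gives $n_k$ intervals $I_i^k=[p_i^k,q_i^k]$. Now that $n_k$ is known, apply the second part of the claim with $\varepsilon=2^{-k}/n_k$ and with $M$ larger than all exponents used at earlier stages. It gives a finite nonempty set $F^k\subset\Gamma$ and functions $h_1^k,\dots,h_{n_k}^k$. Let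
$$\{\lambda_1<\lambda_2<\cdots\}=\bigcup_{k\ge k_0}F^k.$$
The sets $F^k$ are nonempty and each lies above the previous ones, so this is an infinite subset of $\Gamma$. Moreover
$$\sum_j\frac1{\lambda_j}\le\sum_{k\ge k_0}2\eta_k=\varepsilon_0\sum_{k\ge k_0}2^{-k-1}\le\varepsilon_0.$$

**Step 2: write down the approximants.** The purpose is to replace $f$ by a function that is constant on each block. Let $f\in C(A)$. If $0\in A$, subtract the constant $f(0)$, which lies in the span; so we may assume $f(0)=0$ in that case. Let $\omega$ be the modulus of continuity of $f$ on $A$; since $A$ is compact, $\omega(\delta)\to0$ as $\delta\to0$. For $k\ge k_0$ put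
$$P_k(x)=\sum_{i=1}^{n_k}f\big(e^{-p_i^k}\big)\,h_i^k(-\log x)\quad(x>0),\qquad P_k(0)=0.$$
The values of $f$ make sense because $p_i^k\in T$. Since $e^{-\gamma t}=x^\gamma$ and all exponents are positive, $P_k\in\operatorname{span}_{\mathbb C}\{x^{\lambda_1},x^{\lambda_2},\dots\}$, including at $x=0$.

**Step 3: estimate the error.** The purpose is to show $P_k\to f$ uniformly on $A$. Let $x=e^{-t}\in A\setminus\{0\}$, so $t\in T$. By Claim 4,
$$\Big|P_k(x)-\sum_{i=1}^{n_k}f\big(e^{-p_i^k}\big)1_{I_i^k}(t)\Big|\le n_k\,\|f\|\,\frac{2^{-k}}{n_k}=2^{-k}\|f\|.\tag{7}$$
Since $c_k\notin T$, we have $t\ne c_k$, and there are two cases.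

If $t<c_k$, then $t$ lies in exactly one interval $I_i^k$, and the sum in (7) equals $f(e^{-p_i^k})$ for that $i$. Since $|e^{-t}-e^{-p_i^k}|\le|t-p_i^k|\le|I_i^k|\le\eta_k$, we get
$$|f(x)-P_k(x)|\le\omega(\eta_k)+2^{-k}\|f\|.$$

If $t>c_k\ge k$, then $t$ lies in no $I_i^k$, so the sum in (7) is zero, and $x\le e^{-k}$. Hence
$$|f(x)-P_k(x)|\le\sup_{y\in A,\ y\le e^{-k}}|f(y)|+2^{-k}\|f\|.$$
If $0\notin A$, then $A$ stays away from $0$ and this case does not occur for large $k$. If $0\in A$, the supremum tends to $0$ as $k\to\infty$, by continuity and $f(0)=0$.

At $x=0$, if $0\in A$, we have $f(0)=0=P_k(0)$. All bounds are uniform in $x$ and tend to $0$, so $P_k\to f$ uniformly on $A$. $\blacksquare$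

## The energy of the Cantor measure

*Proof of Corollary 2.*

**Step 1: the Cantor measure of a short interval.** The purpose is to show that small intervals carry little mass. At level $n$ the set $\mathcal C$ is covered by $2^n$ intervals of length $3^{-n}$, separated by gaps of length at least $3^{-n}$. In particular $|\mathcal C|\le(2/3)^n$ for all $n$, so $|\mathcal C|=0$. Let $\mu$ be the natural probability measure on $\mathcal C$, which gives mass $2^{-n}$ to each interval of level $n$.

An interval that meets three intervals of level $n$ contains a whole interval of level $n$ and the two gaps beside it, so its length is at least $3\cdot3^{-n}$. Hence $(x-3^{-n},x]$ and $[x,x+3^{-n})$, which have length $3^{-n}$, each meet at most two intervals of level $n$. Therefore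
$$\mu\{y:|x-y|<3^{-n}\}\le4\cdot2^{-n}\qquad(n\ge0).\tag{8}$$

**Step 2: finite energy.** The purpose is to deduce positive capacity from (8). For $x\in\mathcal C$ we have $\log\frac1{|x-y|}\ge0$ for all $y\in\mathcal C$, since $\mathcal C\subset[0,1]$. The layer-cake formula gives
$$\int\log\frac1{|x-y|}\,d\mu(y)=\int_0^\infty\mu\{y:|x-y|<e^{-s}\}\,ds.$$
For $n\log3\le s<(n+1)\log3$ we have $e^{-s}\le3^{-n}$, so by (8) the integrand is at most $4\cdot2^{-n}$. Summing over $n$,
$$\int\log\frac1{|x-y|}\,d\mu(y)\le\log3\sum_{n\ge0}4\cdot2^{-n}=8\log3.$$
Integrate over $x$ with respect to $\mu$: the energy of $\mu$ is at most $8\log3<\infty$. So $\mathcal C$ has positive logarithmic capacity.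

**Step 3: apply Theorem 1.** The purpose is to obtain the exponents. Take $A=\mathcal C$, $\Gamma=\mathbb N$ and $\varepsilon_0=1$. We get integers $1\le\lambda_1<\lambda_2<\cdots$ with $\sum_{j\ge1}1/\lambda_j\le1$ such that, with $\lambda_0=0$, $\operatorname{span}\{x^{\lambda_j}\}_{j\ge0}$ is dense in $C(\mathcal C)$. $\blacksquare$

For this $\Lambda$ condition (1) fails while the span is dense. So Müntz's theorem fails on $\mathcal C$, a compact set of positive logarithmic capacity.

## Lebesgue measure as the criterion

The answer above is complete and uses nothing beyond textbook theorems. If we also quote one published result, we obtain a full classification. The following theorem of P. Borwein and T. Erdélyi, from *Generalizations of Müntz's theorem via a Remez-type inequality for Müntz spaces*, J. Amer. Math. Soc. 10 (1997), 327–349, is cited here and not proved: if $A\subset[0,\infty)$ is compact with $|A|>0$, and $0=\lambda_0<\lambda_1<\cdots$ with $\lambda_j\to\infty$, then $\operatorname{span}\{x^{\lambda_j}\}_{j\ge0}$ is dense in $C(A)$ if and only if $\sum_{j\ge1}1/\lambda_j=\infty$.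

So Müntz's theorem holds on every compact $A\subset[0,\infty)$ with $|A|>0$. By Theorem 1 it fails on every nonempty compact $A$ with $|A|=0$, because there the necessity of (1) fails. Together:

**Classification.** For nonempty compact $A\subset[0,\infty)$, Müntz's theorem holds on $A$ if and only if $|A|>0$.
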